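# Three forbidden differences: independent sets in distance graphs

## Two distances: one cycle in every window

Choose a set $D$ of positive integers and forbid the elements of $D$ as differences. How dense can a set of integers be if no two of its elements differ by an element of $D$?

**Definition (distance graph, $D$-set, $\mu$).** The distance graph $G(\mathbb Z,D)$ has vertex set $\mathbb Z$, and $x,y$ are adjacent whenever $|x-y|\in D$. A set $A\subseteq\mathbb Z$ is a $D$-set if no two elements of $A$ differ by an element of $D$; in other words, $A$ is independent in $G(\mathbb Z,D)$. The upper density of $A$, and the quantity $\mu(D)$, are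
$$\bar\delta(A)=\limsup_{n\to\infty}\frac{|A\cap[-n,n]|}{2n+1},\qquad \mu(D)=\sup\{\bar\delta(A):A\text{ is a }D\text{-set}\}.$$

One simple way to build $D$-sets is to rotate a circle. For real $x$ let $\|x\|$ be the distance from $x$ to the nearest integer, and let $\{x\}$ be its fractional part.

**Definition ($\kappa$).** $\displaystyle \kappa(D)=\sup_{t\in\mathbb R}\ \min_{d\in D}\|td\|.$

For example, let $D=\{2,3\}$. With $t=1/5$ we get $\|2/5\|=\|3/5\|=2/5$, so $\kappa(D)\ge 2/5$. The set $A=\{0,1\}+5\mathbb Z$ has differences $\equiv 0,\pm1\pmod 5$, so it is a $D$-set, of density $2/5$.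

For finite $D$ the supremum in $\kappa(D)$ is attained, because $t\mapsto\min_d\|td\|$ is continuous and has period $1$. Moreover $0<\kappa(D)\le\frac12$; positivity follows from $t=1/(2\max D)$.

**Lemma 1.** For every finite nonempty $D$, $\mu(D)\ge\kappa(D)$.

**Proof.** Write $\kappa=\kappa(D)$, let $t$ attain $\kappa$, and put $A=\{x\in\mathbb Z:\{tx\}\in[0,\kappa)\}$. If $x,y\in A$ and $x-y=d\in D$, then $td$ differs by an integer from $\{tx\}-\{ty\}\in(-\kappa,\kappa)$, so $\|td\|<\kappa$, a contradiction. So $A$ is a $D$-set. If $t$ is irrational, the points $\{tx\}$ are equidistributed (Weyl), so $A$ has density $\kappa$. If $t=p/q$ in lowest terms, $px$ runs uniformly through the residues mod $q$, and $A$ has density $\lceil\kappa q\rceil/q\ge\kappa$, the proportion of $c\in\{0,\dots,q-1\}$ with $c/q<\kappa$. $\square$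

Is $\mu=\kappa$? For one or two distances this is easy, and the proof contains the counting device used in everything that follows.

**Lemma 2 (window cycles).** Let $a\ne b$ be positive integers, $h=\gcd(a,b)$, and $\ell=(a+b)/h$. The map
$$\sigma(y)=y+a\ \text{ if } y<b,\qquad \sigma(y)=y-b\ \text{ if } y\ge b$$
partitions $[0,a+b)\cap\mathbb Z$ into $h$ cycles of length $\ell\ge3$. Each cycle makes $b/h$ steps $+a$ and $a/h$ steps $-b$.

**Proof.** The map sends $[0,a+b)$ to itself, and since $-b\equiv a\pmod{a+b}$ it is addition of $a$ modulo $a+b$. The order of $a$ in $\mathbb Z/(a+b)$ is $(a+b)/\gcd(a,a+b)=\ell$, so there are $h$ cycles of length $\ell$. As $a/h\neq b/h$ are positive integers, $\ell\ge3$. If a cycle makes $r$ steps $+a$ and $r'$ steps $-b$, then $ra=r'b$ and $r+r'=\ell$. The first equation gives $r=cb/h$ and $r'=ca/h$ with an integer $c$, and the second gives $c=1$. $\square$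

Let $A$ be a $D$-set. An edge of $G(\mathbb Z,D)$ has at most one end in $A$. Call it *covered* if it has exactly one end in $A$, and *uncovered* if it has none. For a closed walk $C$ let $U(C)$ be the number of traversals of uncovered edges. Going along $C$, membership in $A$ changes exactly at covered edges, so
$$\text{every closed walk traverses covered edges an even number of times.}\tag{1}$$
If $C$ is a graph cycle of length $\ell\ge3$, each vertex lies on two edges of $C$, and each covered edge contains exactly one vertex of $A$. Counting covered edges gives
$$2|A\cap C|=\ell-U(C).\tag{2}$$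
So upper bounds for $|A\cap C|$ are lower bounds for $U(C)$.

**Proposition (one or two distances).** $\mu(D)=\kappa(D)$ whenever $|D|\le2$ (and $D\neq\emptyset$).

**Proof.** By Lemma 1 we need only $\mu\le\kappa$. If every block of $L$ consecutive integers contains at most $cL$ elements of each $D$-set, then $\mu(D)\le c$, since $\lceil(2n+1)/L\rceil$ blocks cover $[-n,n]$.

Let $D=\{a\}$. In a block of $2a$ consecutive integers the pairs $\{y,y+a\}$ show that at most half of the elements are in $A$, so $\mu\le\frac12$. The choice $t=1/(2a)$ gives $\kappa=\frac12$.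

Let $D=\{a,b\}$ with $a\ne b$, $h=\gcd(a,b)$, $\ell=(a+b)/h$. By Lemma 2, translated, every block of $a+b$ consecutive integers is partitioned into $h$ cycles of $G(\mathbb Z,D)$ of length $\ell$. By (1), $U(C)\equiv\ell\pmod2$ on each, so $U(C)\ge1$ if $\ell$ is odd, and (2) gives $|A\cap C|\le\lfloor\ell/2\rfloor$. Hence $\mu\le\lfloor\ell/2\rfloor/\ell$. For the other side, $a/h$ is prime to $\ell$, so there is $m$ with $m\cdot a/h\equiv\lfloor\ell/2\rfloor\pmod\ell$. Put $t=m/(a+b)$. Then $ta=m(a/h)/\ell$, so $\|ta\|=\lfloor\ell/2\rfloor/\ell$. Since $t(a+b)$ is an integer, $\|tb\|=\|ta\|$. So $\kappa\ge\lfloor\ell/2\rfloor/\ell\ge\mu$. $\square$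

What changes with a third distance? The survey "From Rainbow To The Lonely Runner: A Survey On Coloring Parameters Of Distance Graphs" (https://www.projecteuclid.org/download/pdf_1/euclid.twjm/1500404981), noting that $\mu\ge\kappa$ always and that all previously known results for $|D|=3$ have $\mu=\kappa$, is the source of the question: does there exist a 3-element set $D$ with $\mu(D)>\kappa(D)$? We prove that there is none, and that for every size $k\ge4$ there is such a set.

## The set $\{1,2,3\}$, and what parity cannot see

Take $D=\{1,2,3\}$. Any four consecutive integers are pairwise adjacent, so $\mu\le\frac14$, and $t=\frac14$ gives $\kappa\ge\frac14$. Hence $\mu=\kappa=\frac14$.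

The natural first attempt for $|D|=3$ is to use the Proposition for the three pairs in $D$. Here it gives the bounds $\frac13$ (pair $1,2$; a 3-cycle), $\frac12$ (pair $1,3$; a 4-cycle) and $\frac25$ (pair $2,3$; a 5-cycle). The best is $\frac13$, which is too weak. It fails at a precise point: parity only ever says $U(C)\ge0$ or $U(C)\ge1$. The cycle $0,1,2,3$ is even, so parity gives nothing, while in truth $U\ge2$ there, as at most one vertex is in $A$.

How could the third distance be made to help? Record each closed walk by its net numbers of steps $\lambda=(\lambda_1,\lambda_2,\lambda_3)$ of sizes $1,2,3$, so that $\lambda_1+2\lambda_2+3\lambda_3=0$. The triangles $0,1,3$ and $0,1,2$ have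
$$u=(1,1,-1),\qquad v=(2,-1,0).$$
The 4-cycle $0,1,2,3$ has $(3,0,-1)=u+v$. The 5-cycle $0,2,4,1,3$ of Lemma 2 for the pair $2,3$ has $(0,3,-2)=2u-v$. *Suppose* we had a homomorphism $\psi$ from such vectors to $\mathbb Z$ with $|\psi(\lambda)|\le U(C)$ for every closed walk $C$ with vector $\lambda$, and $\psi(\lambda)\equiv\lambda_1+\lambda_2+\lambda_3\pmod 2$. Then $\psi(u),\psi(v)$ are odd.

- If they have the same sign, then $|\psi(u+v)|\ge2$, and (2) gives $2|A\cap[0,4)|\le4-2$, so $|A\cap[0,4)|\le1=\kappa\cdot4$.
- If they have opposite signs, then $|\psi(2u-v)|\ge3$, and (2) gives $2|A\cap[0,5)|\le5-3$, so $|A\cap[0,5)|\le1\le\kappa\cdot5$.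

For $\{1,2,3\}$ the conclusion is trivial, but the pattern is the right one: a *linear* lower bound for $U$ converts the parity of a few odd closed walks into large lower bounds for others, and one of the three windows of length $a_i+a_j$ must then be sparse. Which one depends on signs we do not control.

We cannot hope for all three windows at once. Let $D=\{1,3,4\}$. Inside $7$ consecutive integers the permitted differences are $2,5,6$. Three elements would need two of these summing to a third, at most $6$, and $2+2=4$ is not permitted while $2+5=7$ is too large. So each block of $7$ has at most two elements and $\mu\le\frac27$; $t=\frac37$ gives $\|t\|=\frac37$, $\|3t\|=\|4t\|=\frac27$, so $\mu=\kappa=\frac27$. The $D$-set $A=\{0,2\}+8\mathbb Z$ (differences $0,\pm2$ mod $8$) has two elements in each of $[0,4)$, $[0,5)$, $[0,7)$. Here $2>\frac87$ and $2>\frac{10}7$: only the window of length $7$ respects the density $\kappa$.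

The difficulty is to find $\psi$. Modulo $2$ one expects $U(C)$ to depend only on $\lambda$. Over $\mathbb Z$, signed counts of crossings are linear, but $U$ counts without signs. The plan is to draw the graph on a torus so that the uncovered edges are crossed by *disjoint* closed curves. Disjoint curves on a torus are parallel, so all of them can be oriented coherently, and a signed count becomes an honest lower bound for $U$.

## A bound in one of three windows

**Theorem 1.** Let $D=\{a_1<a_2<a_3\}$, $g=\gcd(a_1,a_2,a_3)$, $\kappa=\kappa(D)$. For every $D$-set $A$ and every (finite) interval $I$ of consecutive integers,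
$$|A\cap I|\le\kappa\,(|I|+a_2+a_3-g).$$
Hence $\mu(D)=\kappa(D)$. In particular, there is no 3-element set $D$ with $\mu(D)>\kappa(D)$.

**Key Lemma.** Let $\gcd(a_1,a_2,a_3)=1$ and let $A$ be a $D$-set. For every $x\in\mathbb Z$ there is a pair $i\ne j$ with
$$|A\cap[x,x+a_i+a_j)|\le\kappa\,(a_i+a_j).$$

**Proof of Theorem 1 from the Key Lemma.** The purpose is to pave $I$ by good windows.

*Case $g=1$.* Let $I=[x,x+m)$ with $m\ge1$; for $m=0$ the claim is trivial. Starting at $x_0=x$, the Key Lemma gives consecutive windows $[x_r,x_{r+1})$, each of length $a_1+a_2$, $a_1+a_3$ or $a_2+a_3$, and each containing at most $\kappa(x_{r+1}-x_r)$ elements of $A$. Stop as soon as they cover $I$. The last window starts at a point $\le x+m-1$ and has length $\le a_2+a_3$, so the total length is at most $m-1+a_2+a_3$. Hence $|A\cap I|\le\kappa(m+a_2+a_3-1)$.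

*General $g$.* Let $D'=D/g$. Then $\kappa(D')=\kappa(D)$ by rescaling $t$. For $0\le j<g$ the set $A_j=\{m:gm+j\in A\}$ is a $D'$-set, and $I_j=\{m:gm+j\in I\}$ is an interval, with $\sum_j|I_j|=|I|$. The case $g=1$ gives $|A_j\cap I_j|\le\kappa\left(|I_j|+\frac{a_2+a_3}g-1\right)$. Summing over $j$,
$$|A\cap I|\le\kappa\Big(|I|+g\Big(\frac{a_2+a_3}g-1\Big)\Big)=\kappa(|I|+a_2+a_3-g).$$

*Densities.* With $I=[-n,n]$ and $n\to\infty$ we get $\bar\delta(A)\le\kappa$, so $\mu\le\kappa$. Lemma 1 is the other inequality. $\square$

The next four sections prove the Key Lemma. Replacing $A$ by $A-x$ we take $x=0$. From here until the end of that proof, $\gcd(a_1,a_2,a_3)=1$,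
$$\mathbf a=(a_1,a_2,a_3),\quad N=a_1+a_2+a_3,\quad \mathbf 1=(1,1,1),\quad \Lambda=\{\lambda\in\mathbb Z^3:\mathbf a\cdot\lambda=0\},$$
and $\{i,j,k\}=\{1,2,3\}$. Call $\mathbf a\cdot w$ the *height* of $w\in\mathbb Z^3$. As the gcd is $1$, height maps $\mathbb Z^3$ onto $\mathbb Z$ with kernel $\Lambda$. The quotient $\mathbb Z$ is free, so $\Lambda$ is a direct summand of $\mathbb Z^3$, of rank $2$.

## The window $[0,N)$ drawn on a torus

Let $\Gamma$ be the graph on $0,1,\dots,N-1$ with edges $\{y,y+a_i\}$. We want to draw $\Gamma$ on a torus whose faces are the squares $y,\ y+a_i,\ y+a_i+a_j,\ y+a_j$. The drawing comes from a staircase surface in $\mathbb R^3$ close to the plane $\mathbf a\cdot p=0$.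

**Step 1. A surface.** *This step produces a copy of the plane made of lattice squares.* Let $\Omega$ be the union of the closed cubes $v+[0,1]^3$, $v\in\mathbb Z^3$, with $\mathbf a\cdot v<0$. It is closed, as a locally finite union of closed sets.

$\Omega$ is a down-set: if $p\in\Omega$ and $p'\le p$ coordinatewise, then $p'\in\Omega$. Indeed let $p\in v+[0,1]^3$ with $\mathbf a\cdot v<0$. Put $v'_i=v_i$ if $p'_i\ge v_i$, and $v'_i=\lfloor p'_i\rfloor$ otherwise. Then $p'\in v'+[0,1]^3$ and $v'\le v$, so $\mathbf a\cdot v'<0$.

On $\Omega$ we have $\mathbf a\cdot p\le\mathbf a\cdot v+N<N$, and every point with all coordinates sufficiently negative is in $\Omega$. Since $\Omega$ is a closed down-set, for each $p\in\mathbb R^3$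
$$\{s\in\mathbb R:p+s\mathbf 1\in\Omega\}=(-\infty,F(p)]\quad\text{with } F(p)\text{ finite.}$$
If $p+s\mathbf 1\in\Omega$, then $p'+(s-\|p-p'\|_\infty)\mathbf 1\le p+s\mathbf 1$ lies in $\Omega$ too. So $F$ is Lipschitz. If $s<F(p)$, then $p+s\mathbf 1$ is below $p+F(p)\mathbf 1\in\Omega$ strictly in all coordinates, hence interior to $\Omega$. If $s>F(p)$, it is not in $\Omega$. The point with $s=F(p)$ is in $\Omega$ and is a limit of points outside. Therefore $\partial\Omega=\{p+F(p)\mathbf 1:p\in\mathbb R^3\}$, and the projection
$$q:\partial\Omega\to H:=\mathbb R^3/\mathbb R\mathbf 1$$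
is a continuous bijection with continuous inverse $[p]\mapsto p+F(p)\mathbf 1$, i.e. a homeomorphism onto a plane.

**Step 2. Its squares.** *We identify the squares of the surface by heights.* Claim: $\partial\Omega$ is the union of the unit squares common to a cube with $\mathbf a\cdot v<0$ and a cube with $\mathbf a\cdot v\ge0$.

A point $p\in\partial\Omega$ lies in a cube of the first kind, since $p\in\Omega$. It is a limit of points outside $\Omega$, all in cubes of the second kind, so by local finiteness it lies in a cube of the second kind. The cubes containing $p$ are obtained by choosing, for each integer coordinate $p_i$, the value $v_i\in\{p_i-1,p_i\}$. Changing one choice at a time joins any two of them by a chain of cubes containing $p$ in which consecutive cubes share a face, which contains $p$. Somewhere the kind changes, and that face is a square as claimed. Conversely, a point of such a square is in $\Omega$, and is a limit of interior points of a cube of the second kind. Such interior points lie in no other cube, so they are not in $\Omega$.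

If the square separates $v$ and $v+e_k$, with $\mathbf a\cdot v<0\le\mathbf a\cdot v+a_k$, put $w=v+e_k$. The square has base vertex $w$ and directions $e_i,e_j$, and the condition reads
$$0\le\mathbf a\cdot w<a_k.\tag{3}$$
Since $N-a_i-a_j=a_k$, (3) says exactly that all four vertex heights $\mathbf a\cdot w$, $\mathbf a\cdot w+a_i$, $\mathbf a\cdot w+a_j$, $\mathbf a\cdot w+a_i+a_j$ lie in $[0,N)$.

**Step 3. Its edges and vertices.** *We check that everything with heights in $[0,N)$ occurs, and that each edge has two squares.* Every edge of a square of $\partial\Omega$ has both end heights in $[0,N)$. Conversely let $[w,w+e_i]$ have both end heights in $[0,N)$, i.e. $0\le y:=\mathbf a\cdot w<a_j+a_k$. By (3), the four unit squares containing this edge lie in $\partial\Omega$ under these conditions: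

- base $w$, directions $e_i,e_j$: iff $y<a_k$;
- base $w-e_k$, directions $e_i,e_k$: iff $0\le y-a_k<a_j$, i.e. iff $y\ge a_k$;
- base $w$, directions $e_i,e_k$: iff $y<a_j$;
- base $w-e_j$, directions $e_i,e_j$: iff $0\le y-a_j<a_k$, i.e. iff $y\ge a_j$.

Exactly one of the first two holds and exactly one of the last two. So each such edge lies in exactly two squares of $\partial\Omega$.

Now let $w$ have height $y\in[0,N)$. If $y+a_1<N$, then $[w,w+e_1]$ is an edge as above. Otherwise $y\ge N-a_1=a_2+a_3\ge a_1$, and $[w-e_1,w]$ is an edge as above. So every lattice point with height in $[0,N)$ is a vertex of a square of $\partial\Omega$.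

**Step 4. The tiling of the plane.** *We project to $H$.* Since $e_i,e_j,\mathbf 1$ are linearly independent, $q$ maps each square affinely onto a nondegenerate parallelogram. Unit lattice squares are products of intervals $[m,m+1]$ and points $\{m\}$, so two distinct ones meet in a common edge, a common vertex or not at all. As $q$ is a homeomorphism, we get a locally finite edge-to-edge tiling of $H$ by parallelograms. The two tiles at an edge have disjoint interiors, so they lie on different sides of it.

The 1-skeleton of this tiling is connected. A segment joining two vertices meets only finitely many tiles. If these could be split into two nonempty families with no tile of one meeting a tile of the other, the segment would be a disjoint union of two nonempty closed sets. So any two of them are joined by a chain of successively intersecting tiles, and intersecting tiles share a vertex.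

**Step 5. The torus.** *We divide by $\Lambda$, so that lattice points become heights.* $\Omega$ is $\Lambda$-invariant. Since $\mathbf a\cdot\mathbf 1\ne0$, the projection $\mathbf a^\perp\to H$ is an isomorphism, so $\Lambda$ acts on $H$ as a full lattice of translations and $T=H/\Lambda$ is a torus. Recall that $H_1(T;\mathbb Z)=\Lambda$: a loop lifting to a path from $p$ to $p+\lambda$ has class $\lambda$.

Two lattice points are congruent mod $\Lambda$ iff they have the same height. By Step 3 the vertices of $T$ are, via height, the integers $0,\dots,N-1$, and the edges of $T$ are the pairs $\{y,y+a_i\}\subset[0,N)$; since the $a_i$ are distinct, the pair determines $i$. So the edge graph of $T$ is $\Gamma$. A walk in $\Gamma$ lifts to a lattice path in $\partial\Omega$ in which a step $y\to y\pm a_i$ becomes $\pm e_i$. The class of a closed walk is therefore its vector of net step numbers, as in the example $\{1,2,3\}$.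

A tile with base height $y$ has vertices $y,\ y+a_i,\ y+a_j,\ y+a_i+a_j$ in $T$, which are four different integers because $a_i\ne a_j$. Hence its four sides are four different edges of $T$. Moreover a closed tile $Q\subset H$ maps injectively to $T$. Indeed, if $p,p+\lambda\in Q$ with $0\ne\lambda\in\Lambda$, then the distinct tiles $Q$ and $Q+\lambda$ meet. So they have a common vertex $z=z'+\lambda$ with $z,z'$ vertices of $Q$ of the same height, which forces $z=z'$ and $\lambda=0$. Finally, the two tiles at an edge $E$ are different tiles of $T$: if they were $Q$ and $Q+\lambda$ with $\lambda\neq0$, then $E$ and $E-\lambda$ would be two different sides of $Q$ representing the same edge of $T$.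

**Example.** For $D=\{1,2,3\}$ we have $N=6$, with $5+4+3=12$ edges. By (3) the tiles have vertex sets $\{0,1,2,3\},\{1,2,3,4\},\{2,3,4,5\}$ (directions $e_1,e_2$; base heights $0,1,2$), $\{0,1,3,4\},\{1,2,4,5\}$ (directions $e_1,e_3$) and $\{0,2,3,5\}$ (directions $e_2,e_3$). Euler's count is $6-12+6=0$, as it must be on a torus.

## Curves through the uncovered edges

We recall the textbook facts used here. On $H_1(T;\mathbb Z)\cong\mathbb Z^2$ there is a bilinear intersection form $\langle\cdot,\cdot\rangle$, equal to $\pm\det$ in a basis. For two closed curves meeting only in finitely many transverse crossings, $\langle\cdot,\cdot\rangle$ of their classes is the number of crossings counted with signs. So disjoint closed curves have intersection number $0$, which for $\pm\det$ means that their classes are linearly dependent. On $\mathbb R^2/\mathbb Z^2$, for instance, a horizontal and a vertical circle cross once and $\det=\pm1$, while two vertical circles are disjoint or equal and $\det=0$.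

**Step 6. The curves.** *We join up the uncovered edges of $T$ into disjoint closed curves.* Every edge of $T$ joins two integers differing by some $a_i$, so it is covered or uncovered by $A$. The boundary of a tile is a closed walk of length $4$, so by (1) each tile has $0$, $2$ or $4$ uncovered sides. In a tile with two uncovered sides, join their midpoints by a segment. In a tile with four, cut off two opposite corners by two disjoint segments joining midpoints of adjacent sides. Each edge lies on exactly two tiles, which are different and lie on its two sides. So the midpoint of each uncovered edge is an endpoint of exactly two arcs, one on each side. As tiles are embedded in $T$ with disjoint interiors, the arcs fit together to finitely many pairwise disjoint simple closed curves $\gamma_1,\dots,\gamma_s$. They avoid all vertices and all covered edges, and together they cross each uncovered edge exactly once, transversally, at its midpoint.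

**Step 7. A linear lower bound for $U$.** *This constructs $\psi$.* Orient the $\gamma_l$. Since $\langle\gamma_l,\gamma_m\rangle=0$ for all $l,m$, all classes $[\gamma_l]$ lie on one rational line, so they are integer multiples of one class $c\in\Lambda$. Reversing some orientations, we may assume that all are non-negative multiples of $c$. Define the homomorphism
$$\psi:\Lambda\to\mathbb Z,\qquad\psi(\lambda)=\sum_l\langle\gamma_l,\lambda\rangle,$$
with $\psi=0$ if there are no curves. For a given $\lambda$ each term is a non-negative multiple of $\langle c,\lambda\rangle$, so all terms have the same weak sign and $|\psi(\lambda)|=\sum_l|\langle\gamma_l,\lambda\rangle|$.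

Let $C$ be a closed walk in $\Gamma$ with class $\lambda$. Each traversal of an uncovered edge contributes $\pm1$ to exactly one $\langle\gamma_l,C\rangle$, and nothing else contributes. Hence
$$U(C)\ge\sum_l|\langle\gamma_l,\lambda\rangle|=|\psi(\lambda)|,\qquad U(C)\equiv\psi(\lambda)\pmod2.\tag{4}$$

**Step 8. The parity of $\psi$.** *This is the only further information about $\psi$ that we need.* Let $\lambda\in\Lambda$. The 1-skeleton in $H$ is connected, so it contains a path from some vertex $w$ to $w+\lambda$, and $\lambda$ is the class of a closed walk $C$. The lift goes from $w$ to $w+\lambda$ by steps $\pm e_i$, so its length is $\equiv\lambda_1+\lambda_2+\lambda_3\pmod2$. The length is $U(C)$ plus the number of covered traversals, which is even by (1). With (4),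
$$\psi(\lambda)\equiv\lambda_1+\lambda_2+\lambda_3\pmod2\qquad(\lambda\in\Lambda).\tag{5}$$

**Example.** Let $D=\{1,2,3\}$, $A=4\mathbb Z$, so $A\cap[0,6)=\{0,4\}$. The uncovered edges are $\{1,2\},\{2,3\},\{1,3\},\{3,5\},\{2,5\}$. Going through the six tiles, $\{0,1,3,4\}$ has no uncovered side and each of the others has two. They link the edges into one closed curve, passing in cyclic order through
$$\{1,3\},\ \{2,3\},\ \{3,5\},\ \{2,5\},\ \{1,2\}.$$
The triangles $0,1,3$ and $0,1,2$ each have one uncovered edge. So by (4) and (5) $|\psi(u)|=|\psi(v)|=1$ for $u=(1,1,-1)$, $v=(2,-1,0)$. The 5-cycle $0,2,4,1,3$ has $U=1$, so $|2\psi(u)-\psi(v)|\le1$ and hence $\psi(u)=\psi(v)$. Orient so that both are $1$. As $u,v$ form a basis of $\Lambda$, this determines $\psi$, and one sees $\psi(\lambda)=\lambda_1+\lambda_2+\lambda_3$.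

## Odd vectors and intervals on a line

We now know an integer-valued linear function $\psi$ with prescribed parity. Some pair must have $|\psi(a_je_i-a_ie_j)|$ large, and $\kappa$ enters here.

**Step 9. Representing $\psi$ by a vector with odd entries.** Since $\Lambda$ is a direct summand of $\mathbb Z^3$, $\psi$ extends to $\mathbb Z^3$. So there is $o\in\mathbb Z^3$ with $\psi(\lambda)=o\cdot\lambda$ on $\Lambda$. By (5), $o-\mathbf 1$ annihilates the image of $\Lambda$ in $\mathbb F_2^3$. A basis of $\Lambda$ extends to a basis of $\mathbb Z^3$, which reduces to a basis of $\mathbb F_2^3$. So the image is 2-dimensional and its annihilator is 1-dimensional. The annihilator contains $\mathbf a\bmod2$, which is nonzero because the gcd is $1$. So $o\equiv\mathbf 1$ or $o\equiv\mathbf 1+\mathbf a\pmod2$. In the second case replace $o$ by $o+\mathbf a$: this does not change $o\cdot\lambda$ on $\Lambda$, and $o+\mathbf a\equiv\mathbf 1+2\mathbf a\equiv\mathbf 1$. So we may assume that all $o_i$ are odd. (In the last example, $o=(1,1,1)$.)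

**Step 10. Odd vectors cannot be nearly proportional to $\mathbf a$.** For a vector $o$ with odd entries put
$$M(o)=\max_{i<j}\frac{|o_ia_j-o_ja_i|}{a_i+a_j}.$$

**Claim.** For every vector $o$ with odd entries,
$$M(o)\ge1-2\kappa.\tag{6}$$

**Proof.** Write $M=M(o)$ and consider the compact intervals
$$J_i=\left[\frac{o_i-M}{a_i},\frac{o_i+M}{a_i}\right],\qquad i=1,2,3.$$
Two of them, $J_i$ and $J_j$, intersect iff $\left|\frac{o_i}{a_i}-\frac{o_j}{a_j}\right|\le M\left(\frac1{a_i}+\frac1{a_j}\right)$. Multiplying by $a_ia_j$, this is $|o_ia_j-o_ja_i|\le M(a_i+a_j)$, which holds by definition of $M$. Pairwise intersecting intervals on a line have a common point (Helly): the largest left endpoint is at most the smallest right endpoint. Let $\tau$ be a common point and $t=\tau/2$. Then $|\tau a_i-o_i|\le M$, i.e. $|ta_i-\frac{o_i}2|\le\frac M2$. As $o_i$ is odd, $\|o_i/2\|=\frac12$, and $\|\cdot\|$ is 1-Lipschitz, so $\|ta_i\|\ge\frac12-\frac M2$ for all $i$. Hence $\kappa\ge\frac12-\frac M2$. $\square$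

This proof does not use $\gcd(a_1,a_2,a_3)=1$.

## Cycles in the sparse window

**Step 11. Choosing the pair, and counting.** *This finishes the Key Lemma.* With the odd vector $o$ of Step 9, choose $i\ne j$ with $|o_ia_j-o_ja_i|=M(o)(a_i+a_j)$, and put $w=a_je_i-a_ie_j\in\Lambda$. By (6),
$$|\psi(w)|=|o\cdot w|=M(o)(a_i+a_j)\ge(1-2\kappa)(a_i+a_j).\tag{7}$$
Let $W=[0,a_i+a_j)\subset[0,N)$ and $h=\gcd(a_i,a_j)$. By Lemma 2 with $a=a_i$, $b=a_j$, $W$ is partitioned into $h$ cycles of length $\ell=(a_i+a_j)/h\ge3$. Each is a closed walk in $\Gamma$ with $a_j/h$ steps $+a_i$ and $a_i/h$ steps $-a_j$, so its class is $w/h\in\Lambda$. By (2) and (4), each such cycle $C$ satisfies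
$$2|A\cap C|=\ell-U(C)\le\ell-\frac{|\psi(w)|}h.$$
Summing over the $h$ cycles and using (7),
$$|A\cap W|\le\tfrac12\big(a_i+a_j-|\psi(w)|\big)\le\tfrac12\big(1-(1-2\kappa)\big)(a_i+a_j)=\kappa(a_i+a_j).$$
This proves the Key Lemma, and with it Theorem 1. $\square$

In the example $D=\{1,2,3\}$, $A=4\mathbb Z$, $o=(1,1,1)$, the three quotients in $M(o)$ are $\frac13$ (pair $1,2$), $\frac24$ (pair $1,3$) and $\frac15$ (pair $2,3$). So $M(o)=\frac12=1-2\kappa$, the chosen window is $[0,4)$, and the bound is $|A\cap[0,4)|\le\frac12(4-2)=1$.

## A finite formula and two chromatic numbers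

**Definition ($\chi_c$, $\chi_f$).** For a graph, $\chi_c$ is the infimum of the $r$ for which the vertices can be mapped to a circle of length $r$ with adjacent vertices at circular distance $\ge1$. And $\chi_f$ is the infimum of $1/p$ over random independent sets containing each vertex with probability at least $p$.

For example, in $G(\mathbb Z,\{2,3\})$ the map $x\mapsto x/2$ to the circle of length $\frac52$ puts adjacent integers at distance exactly $1$: the step $2$ moves by $1$, and the step $3$ moves by $\frac32=\frac52-1$. So $\chi_c\le\frac52$. A random half-open arc of length $1$ pulls back to two consecutive residue classes mod $5$, an independent set containing each integer with probability $\frac25$. So $\chi_f\le\frac52$.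

**Theorem 2.**

1. For $|D|=3$, $\mu(D)=\max_t\min_{d\in D}\|td\|$ over all $t=m/(d+d')$ with $m\in\mathbb Z$ and $d\ne d'$ in $D$. By periodicity this is a finite maximum.
2. For $|D|=3$, $\chi_f(G(\mathbb Z,D))=\chi_c(G(\mathbb Z,D))=1/\kappa(D)$.
3. The statement "$\mu(D)=\kappa(D)$ for all $D$ with $|D|=k$" is true exactly for $k=1,2,3$.

For $D=\{1,2,3\}$, part 1 asks only for $t=m/3,\,m/4,\,m/5$. For $t=m/3$ we have $\|3t\|=0$; $t=\frac14$ gives $\frac14$, $t=\frac12$ gives $0$, and $t=\frac15,\frac25$ give $\frac15$. By the symmetry $t\mapsto-t$ the maximum is $\frac14$.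

**Proof of part 1.** *We show that a maximizing $t$ has the stated form, by forcing equality in (6).* Here $D=\{a_1<a_2<a_3\}$ with any gcd. Let $t$ attain $\kappa$, and let $o_i/2$, with $o_i$ odd, be a nearest half of an odd integer to $ta_i$. Then $|ta_i-\frac{o_i}2|=\frac12-\|ta_i\|\le\frac12-\kappa$, so with $\tau=2t$ we have $|\tau a_i-o_i|\le1-2\kappa$. For each pair,
$$|o_ia_j-o_ja_i|=|a_j(o_i-\tau a_i)-a_i(o_j-\tau a_j)|\le a_j|o_i-\tau a_i|+a_i|o_j-\tau a_j|\le(1-2\kappa)(a_i+a_j).$$
So $M(o)\le1-2\kappa$, and by (6), which holds without the gcd condition, $M:=M(o)=1-2\kappa$. For a pair attaining $M(o)$ equality holds throughout. Then $|o_i-\tau a_i|=|o_j-\tau a_j|=M$, and if $M>0$ the two differences have opposite signs; if $M=0$ both are $0$. In either case $(o_i-\tau a_i)+(o_j-\tau a_j)=0$, so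
$$\tau=\frac{o_i+o_j}{a_i+a_j},\qquad t=\frac{(o_i+o_j)/2}{a_i+a_j},$$
and $(o_i+o_j)/2$ is an integer. So $\kappa(D)$ is the maximum over $t$ of this form, and $\mu(D)=\kappa(D)$ by Theorem 1. $\square$

**Proof of part 2.** *We prove $1/\kappa\le\chi_f\le\chi_c\le1/\kappa$.*

- *$\chi_c\le1/\kappa$.* Let $t$ attain $\kappa$. The map $x\mapsto tx/\kappa\bmod1/\kappa$ puts integers with difference $d\in D$ at circular distance $\|td\|/\kappa\ge1$.
- *$\chi_f\le\chi_c$.* Take a map to a circle of length $r$ as in the definition. As there are edges, and circular distances are at most $r/2$, $r\ge2$. Two points of a half-open arc of length $1$ have distance less than $1$, so the preimage of such an arc is independent. If the arc is uniformly random, each vertex is in the preimage with probability $1/r$. So $\chi_f\le r$.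
- *$\chi_f\ge1/\kappa$.* Let a random independent set contain each vertex with probability at least $p$. Its expected number of elements in $m$ consecutive integers is at least $pm$. By Theorem 1 it is at most $\kappa(m+a_2+a_3-g)$. Dividing by $m$ and letting $m\to\infty$ gives $p\le\kappa$. $\square$

## Four or more distances

**Proof of Theorem 2, part 3.** For $k=1,2$ this is the Proposition, and for $k=3$ it is Theorem 1. For $k\ge4$ we give a set. Let
$$D_k=\{1,3,4,7\}\cup\{8i+1:1\le i\le k-4\},$$
which has $k$ elements, all $\equiv1,3,4$ or $7\pmod8$.

*Lower bound for $\mu$.* The set $A=\{x:x\equiv0\text{ or }2\pmod8\}$ has differences $\equiv0,\pm2\pmod8$, so it is a $D_k$-set, and $\mu(D_k)\ge\frac14$.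

*Upper bound for $\kappa$.* We have $\kappa(D_k)\le\kappa(\{1,3,4,7\})$, and we show that the latter is at most $\frac15$. Suppose that some $t$ has $\|t\|,\|3t\|,\|4t\|,\|7t\|>\frac15$. By the period $1$ and the symmetry $t\mapsto-t$ we may take $0\le t\le\frac12$.

- $\|t\|>\frac15$ gives $t\in(\frac15,\frac12]$.
- Then $3t\in(\frac35,\frac32]$, and $\|3t\|>\frac15$ excludes $3t\in[\frac45,\frac65]$, i.e. $t\in[\frac4{15},\frac25]$.
- If $t\in(\frac15,\frac4{15})$, then $4t\in(\frac45,\frac{16}{15})$, so $\|4t\|<\frac15$, a contradiction.
- So $t\in(\frac25,\frac12]$ and $4t\in(\frac85,2]$. Now $\|4t\|>\frac15$ forces $4t<\frac95$, i.e. $t<\frac9{20}$. Then $7t\in(\frac{14}5,\frac{63}{20})$, an interval around $3$ reaching down to $3-\frac15$ and up to $3+\frac3{20}$, both excluded. So $\|7t\|<\frac15$, a contradiction.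

Hence $\mu(D_k)\ge\frac14>\frac15\ge\kappa(D_k)$ for every $k\ge4$. $\square$
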